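# Square-zero elements in the Green ring of $(\mathbb Z/2)^n$, $n\ge 3$

Throughout, $k$ is a field of characteristic $2$, modules are finitely generated, and $\otimes$ without a subscript means $\otimes_k$. Since the characteristic is $2$, signs do not matter: the commutator of two operators is $[f,g]=fg+gf$.

## Two-dimensional modules of the Klein four group

Let $V_4=\langle u,Y\rangle\cong(\mathbb Z/2)^2$. For $\lambda\in k$ let $M_\lambda$ be the two-dimensional module $k[y]/(y^2)$ on which $Y$ acts as multiplication by $1+y$ and $u$ as multiplication by $1+\lambda y$. The operator $(u-1)-\lambda(Y-1)$ is zero on $M_\lambda$ and is $(\mu-\lambda)y\neq0$ on $M_\mu$ if $\mu\ne\lambda$, so these modules are pairwise non-isomorphic.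

Let us compute $M_\lambda\otimes M_\mu$, with the diagonal action of the group. The underlying space is $k[y_1,y_2]/(y_1^2,y_2^2)$. The element $Y$ acts as $(1+y_1)(1+y_2)$, so we put
$$y=y_1+y_2+y_1y_2,\qquad y'=y_2 ,$$
in order that $Y$ acts as $1+y$. From $1+y_1=(1+y)(1+y')$ we get $y_1=y+y'+yy'$. Also $y^2=0$, and the space is $k[y,y']/(y^2,y'^2)$. Now
$$u-1=(1+\lambda y_1)(1+\mu y_2)-1=\lambda y+(\lambda+\mu)y'+\lambda(1+\mu)yy'.$$

If $\lambda\neq\mu$, then the four elements $1$, $(Y-1)1=y$, $(u-1)1=\lambda y+(\lambda+\mu)y'+\cdots$ and $(u-1)(Y-1)1=(\lambda+\mu)yy'$ form a basis, so $M_\lambda\otimes M_\mu\cong kV_4$. If $\lambda=\mu$, then $u-1=\lambda y+\lambda(1+\lambda)yy'$. For $\lambda\in\{0,1\}$ this is $\lambda y$, and $M_\lambda\otimes M_\lambda\cong M_\lambda\oplus M_\lambda$, with summands generated by $1$ and $y'$. For $\lambda\notin\{0,1\}$ the operator $(u-1)-\lambda(Y-1)=\lambda(1+\lambda)yy'$ is not zero, so the product is not $2M_\lambda$.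

Write $[M]$ for the isomorphism class of $M$, add by direct sum, multiply by tensor product, and put $f=[kV_4]$. Recall that $kG\otimes M$ is free of rank $\dim M$ for every $M$. The table reads
$$[M_0]^2=2[M_0],\quad [M_1]^2=2[M_1],\quad [M_0][M_1]=f,\quad [M_i]f=2f,\quad f^2=4f .$$
Is some combination of these nilpotent? We have
$$(\alpha[M_0]+\beta[M_1]+\gamma f)^2=2\alpha^2[M_0]+2\beta^2[M_1]+(2\alpha\beta+4\alpha\gamma+4\beta\gamma+4\gamma^2)f .$$
If this is zero, then $\alpha=\beta=0$, and then $\gamma=0$. So no nonzero element of this span has square zero.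

## Nilpotents in $A(kG)$, and four tensor products that agree

**Definition.** Let $G$ be a finite group. The *Green ring* $A(kG)$ is the abelian group generated by the classes $[M]$ of finitely generated $kG$-modules, subject to $[M\oplus N]=[M]+[N]$, with the product $[M][N]=[M\otimes N]$, where $G$ acts diagonally.

By the Krull–Schmidt theorem it is free abelian on the classes of indecomposable modules; in particular $[M]=[N]$ if and only if $M\cong N$, and every element has the form $[M]-[N]$.

Two small cases. For the trivial group, $A(k)=\mathbb Z$. For $G=\mathbb Z/2$ the Jordan form shows that the indecomposables are $k$ and $kG$. With $t=[kG]$ we have $t^2=2t$, so $A(kG)=\mathbb Z[t]/(t^2-2t)$. The map $a+bt\mapsto(a,a+2b)$ embeds it in $\mathbb Z\times\mathbb Z$, so it has no nonzero nilpotent element.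

The problem is this: for which $n$ and which $k$ of characteristic $2$ does $A(kG)$, with $G\cong(\mathbb Z/2)^n$, contain a nonzero nilpotent element? The paper "Nilpotent Elements in the Green Ring" (https://homepages.abdn.ac.uk/d.j.benson/pages/papers/b/benson-carlson/nilpotent.pdf) treats the case $n\ge3$ as an open question at the time of writing. The answer is that such an element exists for every $n\geq3$ and every $k$, and that it can be taken of square zero.

**Theorem 1.** Let $k$ be any field of characteristic $2$ and $E=\langle u,Y,Z\rangle\cong(\mathbb Z/2)^3$. For every $q=2^e$, $e\ge0$, there are explicit $kE$-modules $M_0,M_1$ of dimension $512q^2$ with $M_0\not\cong M_1$ and, for all $i,j\in\{0,1\}$,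
$$M_i\otimes M_j\cong 4(M_0\oplus M_1)\oplus(\text{free}).\tag{1}$$
Hence $x=[M_0]-[M_1]\ne0$ and $x^2=0$ in $A(kE)$. By inflation, $A(kG)$ has a nonzero element of square zero for every $G\cong(\mathbb Z/2)^n$, $n\ge3$.

**Theorem 2.** (a) If $G$ is any finite group containing a subgroup $(\mathbb Z/2)^3$ and $\operatorname{char}k=2$, then the nilradical of $A(kG)$ has infinite rank. (b) For $G\cong(\mathbb Z/2)^n$ and $\operatorname{char}k=2$: $A(kG)$ has a nonzero nilpotent element if and only if $n\ge3$.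

The strategy is visible in (1). All four products $M_i\otimes M_j$ have the same dimension, so in (1) the free parts have the same rank, and the four products are isomorphic. Therefore
$$([M_0]-[M_1])^2=[M_0\otimes M_0]-2[M_0\otimes M_1]+[M_1\otimes M_1]=0 .\tag{2}$$
So we look for two non-isomorphic modules that tensor multiplication cannot tell apart.

## A nilpotent parameter in place of $\lambda$

In the opening example, $M_\lambda\otimes M_\mu$ is free if $\lambda\ne\mu$, and $M_\lambda\otimes M_\lambda$ is $2M_\lambda$ up to the nuisance term $\lambda(1+\lambda)yy'$. We now replace $\lambda$ by a nilpotent variable. Let $N$ be a power of $2$, $N\ge2$, and put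
$$S=k[r]/(r^N),\qquad \Lambda_r=S[y]/(y^2),\qquad Y=1+y,\quad u=1+ry .$$
This is a module over $S\otimes k\langle u,Y\rangle$. (For $N=1$ it would be $M_0$.) The tensor product over $k$ of two copies is
$$W=k[r_1,r_2,y,y']/(r_1^N,r_2^N,y^2,y'^2),$$
where $y_1,y_2$ are the two copies of $y$ and $y=y_1+y_2+y_1y_2$, $y'=y_2$ as before. Put $\theta=r_1+r_2$. Then $Y$ acts as $1+y$, and the same computation gives for $u$
$$u_r=(1+r_1y_1)(1+r_2y_2)=1+r_1y+\theta y'+\tau yy',\qquad \tau=r_1(1+r_2).\tag{3}$$
We let $S$ act on $W$ through $r_1$.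

**Lemma 1.** As a module over $S\otimes k\langle u,Y\rangle$, $W\cong\Lambda_r^2\oplus P$ with $P$ free of rank $N-1$.

*Proof.* The aim is to write down a basis. Let $T=S[y]/(y^2)$ and $X=u_r-1$. Then $X^2=u_r^2-1=0$, and $S\otimes k\langle u,Y\rangle=T[X]/(X^2)$. Since $N$ is a power of $2$, $\theta^N=r_1^N+r_2^N=0$. Hence $k[r_1,r_2]/(r_1^N,r_2^N)=k[r_1,\theta]/(r_1^N,\theta^N)$, and $W$ is free over $T$ on $\theta^l,\theta^ly'$ for $0\le l<N$. Consider the $2N$ elements
$$\theta^l,\ X\theta^l\ \ (0\le l\le N-2),\qquad \tilde\theta=\theta^{N-1}+r_1(1+r_1)\,y\,\theta^{N-2},\qquad y' .$$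

*They form a $T$-basis.* Modulo the nilpotent ideal $(r_1,y)$ of $T$ we have $X\equiv\theta y'$, because $\tau$ is divisible by $r_1$. So the elements become $\theta^l$ ($l\le N-2$), $\theta^{l+1}y'$ ($l\le N-2$), $\theta^{N-1}$ and $y'$, that is, the standard basis. By Nakayama they generate $W$ over the local ring $T$; being $2N$ generators of a free module of rank $2N$, they are a basis.

*The free part.* The $T$-span $P$ of the $\theta^l,X\theta^l$ with $l\le N-2$ is stable under $X$ and is free over $T[X]/(X^2)$ on the $N-1$ elements $\theta^l$.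

*The rest.* We claim that $X$ acts on $\tilde\theta$ and on $y'$ as $r_1y$. First, $Xy'=(r_1y+\theta y'+\tau yy')y'=r_1y\,y'$. Next, $r_2=r_1+\theta$ and $\theta^N=0$ give $\tau\theta^{N-1}=r_1(1+r_1)\theta^{N-1}$, so
$$X\theta^{N-1}=r_1y\,\theta^{N-1}+r_1(1+r_1)\,y\,\theta^{N-1}y' .$$
Also $y\cdot X\theta^{N-2}=y\,\theta^{N-1}y'$ because $y^2=0$. Hence
$$X\tilde\theta=r_1y\theta^{N-1}+r_1(1+r_1)y\theta^{N-1}y'+r_1(1+r_1)y\,X\theta^{N-2}=r_1y\,\theta^{N-1}=r_1y\,\tilde\theta ,$$
the last equality again because $y^2=0$. So $T\tilde\theta$ and $Ty'$ are submodules isomorphic to $\Lambda_r$, and $W=P\oplus T\tilde\theta\oplus Ty'$. $\square$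

For $N=2$ one can check every line by hand: $r_1^2=0$, so $\tilde\theta=\theta+r_1y$, and $P$ has $T$-basis $1$ and $X1=r_1y+\theta y'+\tau yy'$. The nuisance term of the opening example has been absorbed by $P$.

## Two parameters and rank three

Now let $E=\langle u,Y,Z\rangle$ have rank three, and put
$$B=k[r,s]/(r^N,s^N),\qquad \Lambda=B[y,z]/(y^2,z^2),\qquad Y=1+y,\ Z=1+z,\ u=(1+ry)(1+sz).$$
Let $S'=k[s]/(s^N)$ and $\Lambda_s=S'[z]/(z^2)$, with $Z=1+z$ and $u=1+sz$. Then $\Lambda=\Lambda_r\otimes\Lambda_s$, where $u$ acts as $u\otimes u$, $Y$ on the first factor only, and $Z$ on the second only. The space underlying $\Lambda\otimes\Lambda$ is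
$$\Gamma=k[r_1,r_2,s_1,s_2,y,y',z,z']/(r_\nu^N,s_\nu^N,y^2,y'^2,z^2,z'^2),$$
with $z=z_1+z_2+z_1z_2$, $z'=z_2$, $\sigma=s_1+s_2$. On it $Y,Z$ act as $1+y,1+z$ and $u$ acts as
$$U=u_ru_s,\qquad u_s=(1+s_1z_1)(1+s_2z_2)=1+s_1z+\sigma z'+\tau'zz',\quad \tau'=s_1(1+s_2).$$
Let $B$ act on $\Gamma$ through $r_1,s_1$. Then $\Gamma$ is a module over the algebra $B\otimes kE$.

**Lemma 2.** As a $B\otimes kE$-module, $\Gamma\cong\Lambda^4\oplus(B\otimes kE)^m$ for some $m$.

*Proof.* We combine Lemma 1 with its twin in the letters $s,z$. We have $\Gamma=W\otimes W'$ with $W\cong\Lambda_r^2\oplus P$ and $W'\cong\Lambda_s^2\oplus P'$, where $W'$ is the analogue of $W$ and $P'$ is free over $S'\otimes k\langle u,Z\rangle$; again $u$ acts as $u\otimes u$. So $\Gamma$ is the sum of four copies of $\Lambda_r\otimes\Lambda_s=\Lambda$ and of copies of $\Lambda_r\otimes P'$, $P\otimes\Lambda_s$ and $P\otimes P'$. It remains to see that the last three are free.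

Let $Q$ be $\Lambda_r$ or $P$. Either way $Q$ is free over $S\otimes k\langle Y\rangle$. Since $P'$ is a sum of copies of $S'\otimes k\langle u,Z\rangle$, consider $Q\otimes(S'\otimes k\langle u,Z\rangle)$ with $u$ acting on both factors. The bijection
$$\xi\otimes u^iw\ \longmapsto\ u^{-i}\xi\otimes u^iw\qquad(\xi\in Q,\ w\in S'\otimes k\langle Z\rangle,\ i\in\{0,1\})$$
is well defined since $u^2=1$ on $Q$. It commutes with $S$, $S'$, $Y$ and $Z$. Applying $u$ to $\xi\otimes u^iw$ gives $u\xi\otimes u^{i+1}w$, which goes to $u^{-i}\xi\otimes u^{i+1}w$. So in the target $u$ acts on the second factor only. The target is therefore free over $(S\otimes k\langle Y\rangle)\otimes(S'\otimes k\langle u,Z\rangle)=B\otimes kE$. Thus $\Lambda_r\otimes P'$ and $P\otimes P'$ are free. Exchanging the roles of the two factors, so is $P\otimes\Lambda_s$. $\square$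

Counting dimensions, $16N^4=16N^2+8N^2m$, so $m=2N^2-2$.

## Twisting $u$ by a square-zero matrix

Lemma 2 says that $\Lambda$ multiplies almost like a scalar, and linearly over $B$. This suggests hiding extra information in a matrix over $B$. For $D\in\mathrm{Mat}_d(B)$ with $D^2=0$ let
$$\Lambda^{D}=\Lambda\otimes_BB^d,\qquad Y=1+y,\quad Z=1+z,\quad u=(1+ry)(1+sz)(1+D).$$
These operators commute and square to $1$, so $\Lambda^D$ is a $kE$-module. If $D$ and $D'$ are conjugate by an invertible matrix over $B$, then $\Lambda^D\cong\Lambda^{D'}$, since matrices over $B$ commute with $y,z,r,s$. For example, $\Lambda^{D\oplus D'}=\Lambda^D\oplus\Lambda^{D'}$, and $\Lambda^0=\Lambda$ for the $1\times1$ zero matrix.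

What should happen to $\Lambda^{D}\otimes\Lambda^{D'}$? If both matrices could be evaluated at the same variables $(r_1,s_1)$, and if the product $D\otimes D'$ vanished, Lemma 2 would give four copies of $\Lambda^{D\otimes1+1\otimes D'}$ and a free module. Postponing that "if", we face a matrix problem: find $D_0,D_1$ such that all
$$D_{ij}=D_i\otimes1+1\otimes D_j$$
are conjugate over $B$, while $\Lambda^{D_0}\not\cong\Lambda^{D_1}$. A sensible attempt is $D_1=D_0+\varepsilon I$ with $\varepsilon^2=0$. Then $D_{01}=D_{10}=D_{00}+\varepsilon I$ and $D_{11}=D_{00}+2\varepsilon I=D_{00}$, so we only need $D_{00}$ to be conjugate to $D_{00}+\varepsilon I$. This holds if $D_{00}$ is conjugate to $D_0\oplus D_1$, because adding $\varepsilon I$ exchanges the two blocks.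

**Lemma 3.** Let $R$ be a commutative ring of characteristic $2$ and $a,\varepsilon\in R$ with $\varepsilon^2=a\varepsilon=a^2=0$. Put
$$D_0=\begin{pmatrix}0&a\\0&\varepsilon\end{pmatrix},\qquad D_1=D_0+\varepsilon I=\begin{pmatrix}\varepsilon&a\\0&0\end{pmatrix}.$$
Then $D_0^2=D_1^2=0$, and each of $D_{00},D_{01},D_{10},D_{11}$ is conjugate over $R$ to $D_0\oplus D_1$.

*Proof.* The squares involve only $\varepsilon^2$ and $a\varepsilon$. For $D_{00}$, order the basis of $R^2\otimes R^2$ in blocks indexed by the second factor. Then $D_0\otimes1$ is $\operatorname{diag}(D_0,D_0)$ and $1\otimes D_0$ has the blocks $0,aI,0,\varepsilon I$, so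
$$D_{00}=\begin{pmatrix}D_0&aI\\0&D_0+\varepsilon I\end{pmatrix}=\begin{pmatrix}D_0&aI\\0&D_1\end{pmatrix}.$$
To remove $aI$, take $H=\begin{pmatrix}0&0\\1&0\end{pmatrix}$. Then
$$D_0H+HD_1=D_0H+HD_0+\varepsilon H=\begin{pmatrix}a&0\\\varepsilon&0\end{pmatrix}+\begin{pmatrix}0&0\\0&a\end{pmatrix}+\begin{pmatrix}0&0\\\varepsilon&0\end{pmatrix}=aI .$$
The matrix $\begin{pmatrix}I&H\\0&I\end{pmatrix}$ is its own inverse, and conjugating $D_{00}$ by it changes the upper right block to $aI+D_0H+HD_1=0$. So $D_{00}$ is conjugate to $D_0\oplus D_1$. Hence $D_{01}=D_{10}=D_{00}+\varepsilon I$ is conjugate to $D_1\oplus D_0$, and $D_{11}=D_{00}$. $\square$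

**Why one variable is not enough.** The natural economy is to use a single variable, that is, $V_4$, $S=k[r]/(r^N)$ and $\Lambda_r\otimes_SS^2$ with $u=(1+ry)(1+D_i)$. It fails at one exact point: in $S$, of any two elements one divides the other, since every nonzero element is a unit times a power of $r$; and then $D_0$ and $D_1$ are conjugate. If $a=b\varepsilon$, conjugating by $\begin{pmatrix}1&b\\0&1\end{pmatrix}$ turns $D_0$ into $\begin{pmatrix}0&0\\0&\varepsilon\end{pmatrix}$ and $D_1=D_0+\varepsilon I$ into $\begin{pmatrix}\varepsilon&0\\0&0\end{pmatrix}$, and these are conjugate by a permutation. If $\varepsilon=ba$, then with $p=\begin{pmatrix}1&0\\b&1\end{pmatrix}=p^{-1}$,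
$$pD_1p=a\,p\begin{pmatrix}b&1\\0&0\end{pmatrix}p=a\begin{pmatrix}b&1\\b^2&b\end{pmatrix}\begin{pmatrix}1&0\\b&1\end{pmatrix}=a\begin{pmatrix}0&1\\0&b\end{pmatrix}=D_0 .$$
So the two modules are isomorphic and $x=0$. We need $a$ and $\varepsilon$ with neither dividing the other, which two variables allow.

**Definition of $M_0,M_1$.** Let $q$ be a power of $2$ and $N=8q$. In $B=k[r,s]/(r^{8q},s^{8q})$ put
$$\varepsilon=r^{4q}s^{6q},\qquad a=r^{6q}s^{4q},$$
let $D_0,D_1$ be as in Lemma 3, and $M_i=\Lambda^{D_i}$.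

Any product of two of $a,\varepsilon$ is divisible by $r^{8q}=0$, so Lemma 3 applies. Such a product is also divisible by $s^{8q}=0$; we shall use the two reasons separately. All exponents are even; this too will be used. The dimension is $2\cdot4N^2=8N^2=512q^2$.

## Moving $r_2$ to $r_1$ and $s_2$ to $s_1$

Now the postponed "if". Write $D(r_\nu,s_\mu)$ for $D$ with $r_\nu,s_\mu$ substituted for $r,s$. On $M_i\otimes M_j=\Gamma\otimes k^2\otimes k^2$ the elements $Y,Z$ act as $1+y,1+z$, and $u$ acts as
$$U\,(1+D_i(r_1,s_1)\otimes1)(1+1\otimes D_j(r_2,s_2)).\tag{4}$$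
The trouble is that $D_j$ is evaluated at the wrong variables. The decomposition in Lemma 2 is linear over $r_1,s_1$ only. It is not linear over $r_2$, that is, over $\theta$: for instance $\theta\cdot\theta^{N-2}=\theta^{N-1}$ lies outside $P$. So (4) does not respect the decomposition. We must change $D_j(r_2,s_2)$ into $D_j(r_1,s_1)$ by a conjugation that respects $Y$ and $Z$.

The tool is an operator whose commutator with $U$ is a multiple of $U$. In the smallest model, the space $k\oplus ky'$ with $y'^2=0$, the operator $\partial$ with $\partial(1)=0$, $\partial(y')=1$ satisfies $y'\partial+\partial y'=1$. So $1+\theta y'$ has commutator $\theta$ with $\partial$. For $u_r$ there is an extra term $\tau y$ in this commutator. We get rid of it by squaring, at the price of getting $\theta^2$ instead of $\theta$; the even exponents pay that price.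

**Lemma 4.** $M_i\otimes M_j$ is isomorphic to the module $\Gamma\otimes k^4$ on which $Y=1+y$, $Z=1+z$ and
$$u=U(1+D_{ij}),\qquad D_{ij}=D_i\otimes1+1\otimes D_j\in\mathrm{Mat}_4(B),\quad D_{ij}^2=0,$$
where $B$ acts through $r_1,s_1$.

*Proof.*

**Step 1: an operator with commutator $\theta^2U$.** Let $\partial$ be the operator on $\Gamma$ that is linear over $k[r_1,r_2,s_1,s_2,y,z,z']$, with $\partial(1)=0$ and $\partial(y')=1$. For multiplication by $f=f_0+f_1y'$, where $f_0,f_1$ do not involve $y'$, we have $[f,\partial]=f_1[y',\partial]=f_1$. By (3),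
$$[u_r,\partial]=c,\qquad c=\theta+\tau y .$$
Put $h=c\,\partial$. Multiplication by $c$ commutes with $u_r$, so $[u_r,h]=c[u_r,\partial]=c^2=\theta^2+\tau^2y^2=\theta^2$. The operator $h$ is linear over $s_1,s_2,z,z'$, so it commutes with $u_s$. Therefore
$$[U,u_rh]=u_r[U,h]=u_ru_s[u_r,h]=\theta^2U.\tag{5}$$

**Step 2: the change in $D_j$ is divisible by $\theta^2$.** For even $m\ge2$ let $\kappa_m(t_1,t_2)=\sum_{l=0}^{m/2-1}t_1^{2l}t_2^{m-2-2l}$. Multiplying by $t_1^2+t_2^2$ makes the sum telescope, so
$$t_1^m+t_2^m=(t_1+t_2)^2\kappa_m(t_1,t_2).$$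
Let $D''=D_j(r_1,s_2)$, and let $F$ be obtained from $D_j$ by replacing $\varepsilon$ with $\kappa_{4q}(r_1,r_2)s_2^{6q}$ and $a$ with $\kappa_{6q}(r_1,r_2)s_2^{4q}$. Then $r_2^m=r_1^m+\theta^2\kappa_m(r_1,r_2)$ for $m=4q,6q$ gives
$$D_j(r_2,s_2)=D''+\theta^2F .$$
All entries of $D''$ and $F$ are divisible by $s_2^{4q}$, and $s_2^{8q}=0$. Hence
$$F^2=FD''=D''F=0.\tag{6}$$

**Step 3: conjugation from $r_2$ to $r_1$.** Let $g=1+(1\otimes F)u_rh$. The entries of $F$ involve only $r_1,r_2,s_2$, so $F$ commutes with $u_r$, $h$ and $U$. By (6), $g^2=1+F^2(u_rh)^2=1$, so $g^{-1}=g$. By (5) and (6),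
$$gUg^{-1}=U+F[u_rh,U]+F^2(u_rh)U(u_rh)=U+\theta^2FU=U(1+\theta^2F),$$
where $F$ stands for $1\otimes F$. Moreover $g$ commutes with $y$ and $z$, over which $h$ is linear. It commutes with $D_i(r_1,s_1)\otimes1$, whose entries involve only $r_1,s_1$ and which acts on a different factor than $F$. It commutes with $1\otimes D''$, since both products of $Fu_rh$ with $D''$ are zero by (6). Hence
$$gU(1+D_i\otimes1)(1+1\otimes D'')g^{-1}=U(1+\theta^2F)(1+D_i\otimes1)(1+1\otimes D'')=U(1+D_i\otimes1)(1+1\otimes(D''+\theta^2F)),$$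
again by $FD''=0$. The right side is (4). So $g$ is an isomorphism from the module with $D_j(r_1,s_2)$ in (4) to $M_i\otimes M_j$.

**Step 4: conjugation from $s_2$ to $s_1$.** We repeat the argument with $(r,y)$ and $(s,z)$ exchanged. Let $\partial'$ be linear over $k[r_1,r_2,s_1,s_2,y,y',z]$ with $\partial'(1)=0$, $\partial'(z')=1$, and $h'=(\sigma+\tau'z)\partial'$. As in Step 1, $[U,u_sh']=\sigma^2U$. Let $F'$ be obtained from $D_j$ by replacing $\varepsilon$ with $r_1^{4q}\kappa_{6q}(s_1,s_2)$ and $a$ with $r_1^{6q}\kappa_{4q}(s_1,s_2)$. Then $D_j(r_1,s_2)=D_j(r_1,s_1)+\sigma^2F'$. All entries of $F'$ and of $D_j(r_1,s_1)$ are divisible by $r_1^{4q}$, and $r_1^{8q}=0$. So $F'^2=F'D_j(r_1,s_1)=D_j(r_1,s_1)F'=0$, and $g'=1+(1\otimes F')u_sh'$ does what $g$ did: it commutes with $y$, $z$, $D_i(r_1,s_1)\otimes1$ and $1\otimes D_j(r_1,s_1)$, and $g'Ug'^{-1}=U(1+\sigma^2F')$. Hence $M_i\otimes M_j\cong\Gamma\otimes k^4$ with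
$$u=U(1+D_i\otimes1)(1+1\otimes D_j),\quad\text{both matrices at }(r_1,s_1).$$

**Step 5: the product becomes a sum.** The entries of $(D_i\otimes1)(1\otimes D_j)$ are products of two entries divisible by $r_1^{4q}$, so they vanish, and $u=U(1+D_{ij})$. Finally $D_{ij}^2=D_i^2\otimes1+1\otimes D_j^2=0$. $\square$

## The four products $M_i\otimes M_j$

**Proof of (1).** We feed Lemma 4 into Lemmas 2 and 3. The module in Lemma 4 is $\Gamma\otimes_BB^4$ with $u$ acting as $U(1+D_{ij})$. Tensor the isomorphism of Lemma 2 over $B$ with the identity of $B^4$. The result is $B$-linear in the first factor and so commutes with $D_{ij}$. Therefore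
$$M_i\otimes M_j\cong4\,\Lambda^{D_{ij}}\oplus m\,(kE\otimes B^4).$$
In the last term $E$ acts diagonally, where on $B^4$ the element $u$ acts as $1+D_{ij}$ and $Y,Z$ act trivially; this is an action of $E$, since $(1+D_{ij})^2=1$. As $kE\otimes V$ is free for every $kE$-module $V$, the last term is free. By Lemma 3, $D_{ij}$ is conjugate over $B$ to $D_0\oplus D_1$, so $\Lambda^{D_{ij}}\cong M_0\oplus M_1$. This is (1), and with (2) we have $x^2=0$. $\square$

## Telling $M_0$ from $M_1$ by cohomology

It remains to show that $x\ne0$, that is, $M_0\not\cong M_1$. Conjugacy of the $D_i$ would be enough for an isomorphism, but its absence would not prove the opposite. We need an invariant of $kE$-modules that sees $D_i$.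

**Group cohomology of $E$, explicitly.** For $\langle u\rangle$ the module $k$ has the free resolution with $k\langle u\rangle$ in every degree and all maps $u-1$. Tensoring it with those for $\langle Y\rangle$ and $\langle Z\rangle$ gives a free resolution of $k$ over $kE$, with one generator $e_{\alpha\beta\gamma}$ in degree $\alpha+\beta+\gamma$ for each triple, and
$$\partial e_{\alpha\beta\gamma}=(u-1)e_{\alpha-1,\beta,\gamma}+(Y-1)e_{\alpha,\beta-1,\gamma}+(Z-1)e_{\alpha,\beta,\gamma-1}.$$
Write $m\,\eta_1^\alpha\eta_2^\beta\eta_3^\gamma$ for the cochain that sends $e_{\alpha\beta\gamma}$ to $m$ and the other generators to $0$. Then $H^*(E,M)$ is the cohomology of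
$$M\otimes k[\eta_1,\eta_2,\eta_3],\qquad d(m)=(u-1)m\,\eta_1+(Y-1)m\,\eta_2+(Z-1)m\,\eta_3 ,$$
extended linearly over $k[\eta_1,\eta_2,\eta_3]$. For $M=k$ we get $H^*(E,k)=k[\eta_1,\eta_2,\eta_3]$, where $\eta_1,\eta_2,\eta_3\in H^1(E,k)=\mathrm{Hom}(E,k)$ are dual to $u,Y,Z$. The shift $e_{\alpha\beta\gamma}\mapsto e_{\alpha-1,\beta,\gamma}$ is a chain map that lifts $\eta_1$, and similarly for $\eta_2,\eta_3$, so $H^*(E,k)$ acts on $H^*(E,M)$ by multiplication of polynomials.

Let $L_i=\ker D_i/\operatorname{im}D_i$, computed on $B^2$. It is a $k[r,s]$-module.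

**Lemma 5.** For $m\ge1$ the map $v\mapsto[yz\,v\,\eta_1^m]$ induces an isomorphism $L_i\cong H^m(E,M_i)$. Under these identifications $\eta_1,\eta_2,\eta_3:H^m\to H^{m+1}$ are multiplication by $1,r,s$.

*Proof.* *The isomorphism.* Here $M_i=k\langle Y,Z\rangle\otimes B^2$ as a $k\langle Y,Z\rangle$-module, with $k\langle Y,Z\rangle=k[y,z]/(y^2,z^2)$. On $yzB^2$ the operator $u$ acts as $1+D_i$, and $y,z$ act as zero. So $C'=yzB^2[\eta_1]$, with differential $yzv\mapsto yz\,D_iv\,\eta_1$, is a subcomplex of $C=M_i[\eta_1,\eta_2,\eta_3]$. For $m\ge1$ its cohomology in degree $m$ is $\ker D_i/\operatorname{im}D_i=L_i$. We show that $C'\subset C$ induces an isomorphism in cohomology. Filter both complexes by the exponent of $\eta_1$ being at least $p$. The $p$-th quotient of $C$ is $M_i[\eta_2,\eta_3]\eta_1^p$ with $d=y\eta_2+z\eta_3$, which is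
$$(k[y]/(y^2))[\eta_2]\ \otimes\ (k[z]/(z^2))[\eta_3]\ \otimes\ B^2,$$
with differentials $y\eta_2$, $z\eta_3$ and $0$. In the first factor the kernel of multiplication by $y$ is $ky$, which is also its image; so its cohomology is $ky$ in degree $0$ and zero in positive degrees. The same holds for $z$. By Künneth the $p$-th quotient has cohomology $yzB^2\eta_1^p$, in degree $p$ only. This is the $p$-th quotient of $C'$, so the inclusion is an isomorphism on the cohomology of every quotient. Since the filtration is finite in each degree, the five lemma shows that $C'\subset C$ induces an isomorphism.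

*The action.* The statement for $\eta_1$ is clear. Let $D_iv=0$. Then $(u-1)zv=(1+ry)(1+sz)zv-zv=r\,yz\,v$, $(Y-1)zv=yzv$ and $(Z-1)zv=0$. Hence
$$d(zv\,\eta_1^m)=yz\,rv\,\eta_1^{m+1}+yz\,v\,\eta_1^m\eta_2 ,$$
and so $\eta_2[v]=[rv]$. In the same way $d(yv\,\eta_1^m)=yz\,sv\,\eta_1^{m+1}+yz\,v\,\eta_1^m\eta_3$ gives $\eta_3[v]=[sv]$. $\square$

As an illustration, the same proof for $\Lambda$ in place of $M_i$ (the zero matrix) gives $H^m(E,\Lambda)\cong B$ for $m\ge1$, with $\eta_2,\eta_3$ acting as $r,s$ relative to $\eta_1$.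

**Dimensions of cohomology are blind.** The first thing to compare is $\dim H^m(E,M_i)$. For $m\ge1$ this is $\dim L_i=2N^2-2\operatorname{rank}_kD_i$, and $H^0(E,M_i)=\ker D_i$ on $yzB^2$ has dimension $2N^2-\operatorname{rank}_kD_i$. But the ranks agree:
$$\operatorname{rank}_kD_0=\operatorname{rank}_kD_1,\qquad\text{hence}\qquad \dim L_0=\dim L_1.\tag{7}$$
Indeed $D_0(p,p')=(ap',\varepsilon p')$ and $D_1(p,p')=(\varepsilon p+ap',0)$. With the ideal $I=(a,\varepsilon)$ this gives $\operatorname{im}D_0\cong B/\mathrm{Ann}(I)$ and $\operatorname{im}D_1\cong I$. The form $\langle b,b'\rangle=$ (coefficient of $r^{N-1}s^{N-1}$ in $bb'$) on $B$ is nondegenerate, since the monomials have a dual basis of monomials. The orthogonal space of $I$ is $\mathrm{Ann}(I)$: if $\langle b,b'c\rangle=0$ for all $c\in I$ and all $b'\in B$, then $\langle bc,b'\rangle=0$ for all $b'$, and so $bc=0$. Thus $\dim B/\mathrm{Ann}(I)=\dim I$, which proves (7). What must tell the modules apart is the action of $H^*(E,k)$.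

For a module $L$ over $k[r,s]$ put $\mu(L)=\dim L/(r,s)L$. By Lemma 5 with $m=1$,
$$\dim H^2(E,M_i)\big/(\eta_2,\eta_3)H^1(E,M_i)=\mu(L_i),\tag{8}$$
and the left side depends only on the isomorphism class of $M_i$.

**Lemma 6.** $\mu(L_0)=4$ and $\mu(L_1)\le3$.

*Proof.* **Step 1: reduction to exponents that do not involve $q$.** Let $\rho=r^q$, $\varsigma=s^q$ and $B_0=k[\rho,\varsigma]/(\rho^8,\varsigma^8)\subset B$. Then $B$ is free over $B_0$ on $r^is^j$, $0\le i,j<q$, and $D_0,D_1$ have entries in $B_0$, namely $\varepsilon=\rho^4\varsigma^6$ and $a=\rho^6\varsigma^4$. Let $L_i^0$ be the homology $\ker D_i/\operatorname{im}D_i$ on $B_0^2$. By flatness $L_i=B\otimes_{B_0}L_i^0$. Reducing modulo $(r,s)$ gives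
$$\mu(L_i)=\dim\,k\otimes_{B_0}L_i^0=\dim L_i^0/\mathfrak mL_i^0=:\mu(L_i^0),\qquad\mathfrak m=(\rho,\varsigma).$$

**Step 2: $L_0^0$ needs four generators.** Since $D_0(p,p')=(ap',\varepsilon p')$, we have
$$L_0^0=(B_0\oplus J)/B_0(a,\varepsilon),\qquad J=\mathrm{Ann}(a)\cap\mathrm{Ann}(\varepsilon)=(\rho^2,\varsigma^4)\cap(\rho^4,\varsigma^2).$$
A monomial $\rho^i\varsigma^j$ lies in $J$ when ($i\ge2$ or $j\ge4$) and ($i\ge4$ or $j\ge2$), that is, when $i\ge4$, or $j\ge4$, or both $i,j\ge2$. So $J=(\rho^4,\rho^2\varsigma^2,\varsigma^4)$, and none of these monomials divides another, so $\dim J/\mathfrak mJ=3$. The relation $(a,\varepsilon)$ removes no generator: $a\in\mathfrak m$ and $\varepsilon=\varsigma^6\cdot\rho^4\in\mathfrak mJ$, so $(a,\varepsilon)\in\mathfrak m(B_0\oplus J)$. Hence $\mu(L_0^0)=1+3=4$.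

**Step 3: $L_1^0$ has three generators.** The kernel of $D_1$ consists of the $(p,p')$ with $\varepsilon p=ap'$. Let $p_{ij},p'_{ij}$ be the coefficients of $\rho^i\varsigma^j$. The monomial $\varepsilon\rho^i\varsigma^j=\rho^{i+4}\varsigma^{j+6}$ is zero exactly when $i\ge4$ or $j\ge2$. The monomial $a\rho^i\varsigma^j=\rho^{i+6}\varsigma^{j+4}$ is zero exactly when $i\ge2$ or $j\ge4$. The coefficients of vanishing monomials are free. For the others, comparing coefficients gives
$$p_{ij}=p'_{i-2,j+2}\quad(2\le i\le3,\ 0\le j\le1),\qquad p_{ij}=0\quad(i\le1,\ j\le1),\qquad p'_{ij}=0\quad(i\le1,\ j\le1).$$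
So $\ker D_1$ is spanned by the following elements, all of which lie in it: $(\rho^i\varsigma^j,0)$ with $i\ge4$ or $j\ge2$; $(0,\rho^i\varsigma^j)$ with $i\ge2$ or $j\ge4$; and $(\rho^i\varsigma^j,\rho^{i-2}\varsigma^{j+2})$ with $i\ge2$. It is therefore generated over $B_0$ by
$$(\rho^2,\varsigma^2),\quad(\varsigma^2,0),\quad(0,\rho^2),\quad(\rho^4,0),\quad(0,\varsigma^4).$$
The last two are redundant:
$$(\rho^4,0)=\rho^2(\rho^2,\varsigma^2)+\varsigma^2(0,\rho^2),\qquad(0,\varsigma^4)=\varsigma^2(\rho^2,\varsigma^2)+\rho^2(\varsigma^2,0).$$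
So $\ker D_1$, and hence its quotient $L_1^0$, is generated by three elements. $\square$

**End of the proof of Theorem 1.** By (8) and Lemma 6, $M_0\not\cong M_1$, so $x=[M_0]-[M_1]\ne0$ by Krull–Schmidt, while $x^2=0$. Let now $G\cong(\mathbb Z/2)^n$ with $n\ge3$. Choose a projection $\pi:G\to E$ and a section $\iota:E\to G$, so that $\pi\iota=\mathrm{id}$. Letting $G$ act on $kE$-modules through $\pi$ (inflation) gives a ring homomorphism $\pi^*:A(kE)\to A(kG)$, and $\iota^*\pi^*=\mathrm{id}$, so $\pi^*$ is injective. Hence $\pi^*x\ne0$ and $(\pi^*x)^2=0$. $\blacksquare$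

## Rank at most two, and Theorem 2(b)

The proof of Theorem 1 was self-contained. For Theorem 2 we also use a theorem on the Klein four group, which we quote.

**Conlon's theorem** (S. B. Conlon, *Certain representation algebras*, J. Austral. Math. Soc. 5 (1965) 83–99). If $k$ is algebraically closed of characteristic $2$, then $A(kV_4)$ has no nonzero nilpotent elements.

The same follows for every $k$ of characteristic $2$. By the Noether–Deuring theorem, $\bar k\otimes M\cong\bar k\otimes M'$ implies $M\cong M'$. Since every element of $A(kV_4)$ is a difference $[M]-[M']$, the ring homomorphism $A(kV_4)\to A(\bar kV_4)$ is injective. We saw earlier that $A(k)$ and $A(k[\mathbb Z/2])$ have no nonzero nilpotents. So there are none for $n\le2$, and Theorem 1 gives them for $n\ge3$. This proves Theorem 2(b).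

## Counting generators with $t$-th powers, and Theorem 2(a)

Write $x_q=[M_0]-[M_1]$ for the modules with parameter $q$. For part (a) we induce $x_q$ from $E$ to $G$ for infinitely many $q$, and must show that the results are nilpotent and linearly independent. For independence we need a numerical invariant that is additive, sees the scale $q$, and does not change under automorphisms of $E$. The last point matters because elements of $G$ may normalize $E$ and act on it.

**Definition.** For $v\in E\setminus1$ let $v^\perp=\{\zeta\in H^1(E,k)=\mathrm{Hom}(E,k):\zeta(v)=0\}$. For $t$ a power of $2$ and $M$ a $kE$-module, put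
$$f_t(M)=\sum_{v\in E\setminus1}\dim\Big(H^{t+1}(E,M)\Big/\sum_{\zeta\in v^\perp}\zeta^tH^1(E,M)\Big).$$

For example, $f_t(kE)=0$, because $H^{t+1}(E,kE)=0$. The number $f_t(M)$ is additive on direct sums, so $f_t$ is a homomorphism $A(kE)\to\mathbb Z$. Twisting $M$ by $\varphi\in\mathrm{Aut}(E)$ changes $H^*(E,M)$ only by the automorphism of $H^*(E,k)$ that $\varphi$ induces. This automorphism permutes the subspaces $v^\perp$, hence the summands, and so $f_t$ is invariant under $\mathrm{Aut}(E)$.

**Lemma 7.** For every $q$ and every power $t$ of $2$, $f_t(M_i)=\dim L_i/(r^t,s^t)L_i$. Hence $f_q(x_q)>0$, and $f_t(x_q)=0$ for $t\ge8q$.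

*Proof.* *Summands with $v\ne u$.* Write $v=u^{\alpha}Y^{\beta}Z^{\gamma}$ with exponents in $\{0,1\}$ and $(\beta,\gamma)\ne(0,0)$. There is $\zeta=\eta_1+b\eta_2+c\eta_3$ with $\zeta(v)=\alpha+b\beta+c\gamma=0$: take $b=\alpha,c=0$ if $\beta=1$, and $b=0,c=\alpha$ otherwise. By Lemma 5, $\zeta^t:H^1\to H^{t+1}$ is multiplication by $(1+br+cs)^t$ on $L_i$. This is invertible, since $r,s$ are nilpotent. So the summand is zero.

*The summand $v=u$.* Here $v^\perp$ is spanned by $\eta_2,\eta_3$. As $t$ is a power of $2$, $(b\eta_2+c\eta_3)^t=b^t\eta_2^t+c^t\eta_3^t$. So we divide by $\eta_2^tH^1+\eta_3^tH^1$, which by Lemma 5 is $(r^t,s^t)L_i$. This proves the formula.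

*The case $t=q$.* With $B_0$ and $L_i^0$ as in Lemma 6, $(r^q,s^q)=(\rho,\varsigma)B$ and
$$L_i/(r^q,s^q)L_i=B/(\rho,\varsigma)B\otimes_{B_0}L_i^0\cong B/(r^q,s^q)\otimes_kL_i^0/(\rho,\varsigma)L_i^0 ,$$
which has dimension $q^2\mu(L_i)$. By Lemma 6, $f_q(x_q)=q^2(\mu(L_0)-\mu(L_1))>0$.

*The case $t\ge8q$.* Now $r^t=s^t=0$, so $f_t(x_q)=\dim L_0-\dim L_1=0$ by (7). $\square$

**Proof of Theorem 2(a).** Let $E\le G$ with $E\cong(\mathbb Z/2)^3$.

**Step 1: restrict the induced element to $E$.** Put $w_q=\mathrm{Res}_E\mathrm{Ind}_E^Gx_q$. By the Mackey formula,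
$$w_q=\sum_{EgE}\mathrm{Ind}_{E\cap{}^gE}^E\mathrm{Res}_{E\cap{}^gE}({}^gx_q).$$
If $K=E\cap{}^gE\ne E$, then $K$ has rank at most $2$, and $\mathrm{Res}_K({}^gx_q)$ is nilpotent in $A(kK)$, hence $0$ by part (b). The remaining double cosets are those with ${}^gE=E$. For these, $g\in N_G(E)$ and $EgE=gE$. So
$$w_q=\sum_{g\in N_G(E)/E}{}^gx_q .\tag{9}$$

**Step 2: $\mathrm{Ind}_E^Gx_q$ is nilpotent.** By (9), $w_q$ is a sum of nilpotent elements of a commutative ring, so $w_q^m=0$ for some $m$. Frobenius reciprocity says $\mathrm{Ind}(a)\cdot b=\mathrm{Ind}(a\cdot\mathrm{Res}\,b)$. With $a=x_q$ and $b=(\mathrm{Ind}\,x_q)^m$ we get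
$$(\mathrm{Ind}_E^Gx_q)^{m+1}=\mathrm{Ind}_E^G(x_q\,w_q^m)=0 .$$

**Step 3: the elements $\mathrm{Ind}_E^Gx_q$, $q=1,8,8^2,\dots$, are linearly independent.** Suppose $\sum_qc_q\,\mathrm{Ind}_E^Gx_q=0$ is a finite relation with largest index $Q$. Restrict to $E$ and apply $f_Q$. By (9) and the invariance of $f_Q$ under $\mathrm{Aut}(E)$, $f_Q(w_q)=|N_G(E):E|\,f_Q(x_q)$. Every smaller index $q$ satisfies $8q\le Q$, so $f_Q(x_q)=0$ by Lemma 7. What remains is
$$0=|N_G(E):E|\,c_Q\,f_Q(x_Q),\qquad f_Q(x_Q)>0 ,$$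
so $c_Q=0$. By induction all coefficients vanish. Hence the nilradical of $A(kG)$ contains infinitely many linearly independent elements, that is, it has infinite rank. $\blacksquare$
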